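\title{Zeros of $\Delta f/f$ for entire functions of order less than one}

\begin{abstract}
We prove that $(f(z+1)-f(z))/f(z)$ has infinitely many zeros for every transcendental entire function $f$ of order less than one, as conjectured by Bergweiler and Langley. More generally, let $\log M(r,f)=o(r)$ and let $f$ have lower order less than one. Then $G=\Delta_\eta^n f/f$ satisfies $\delta(0,G)<1$ whenever $G$ is transcendental, and for $n=1$ it always is. If $G$ had few zeros, then $\log|f|$ and $\log|1/G|$ would rescale to subharmonic functions $u$ and $w$ in the plane with $\nabla u=0$ almost everywhere on $\{w>0\}$; a monotonicity argument shows that the product of the growths of two such functions is at least quadratic.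
\end{abstract}

\section{The problem and the results}\label{sec:intro}

For an entire function $f$ let $M(r,f)=\max_{|z|=r}|f(z)|$ and let
\[
\sigma(f)=\limsup_{r\to\infty}\frac{\log\log M(r,f)}{\log r}
\]
be its order. Write $\Delta f(z)=f(z+1)-f(z)$. The meromorphic function
\[
G(z)=\frac{\Delta f(z)}{f(z)}=\frac{f(z+1)}{f(z)}-1
\]
is the difference analogue of the logarithmic derivative $f'/f$. A point $z$ with $f(z)\neq0$ is a zero of $G$ exactly when $f(z+1)=f(z)$. At a zero of $f$, the function $G$ vanishes only if $\Delta f$ vanishes to higher order than $f$. So it is not enough to find zeros of $\Delta f$: one has to find zeros that are not canceled by zeros of $f$. When must $G$ have infinitely many zeros?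

Polynomials are excluded, since for them $G$ is rational. Order $1$ is excluded as well: $f(z)=e^z$ gives the constant $G=e-1$, and $f=1/\Gamma$, which has order $1$, gives $G(z)=1/z-1$ with a single zero. Below order $1$ the real case suggests that zeros are forced.

\begin{example}\label{ex:rolle}
Let $f\not\equiv0$ be entire with $\log M(r,f)=o(r)$, real on the real axis, with infinitely many real zeros. By Jensen's formula $f$ has $o(r)$ zeros in $|z|\le r$ (see (N4) in Section~\ref{sec:tools}), so there are infinitely many pairs $x<y$ of consecutive real zeros with $y-x>1$. On $(x,y)$ the function $f$ has constant sign, so $\Delta f(x)=f(x+1)$ and $\Delta f(y-1)=-f(y-1)$ have opposite signs. Hence $\Delta f$ vanishes at a point of $(x,y-1)$, where $f\ne0$, and $G$ has infinitely many zeros. The zeros $0,-1,-2,\dots$ of $1/\Gamma$ are exactly dense enough to leave no such gap.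
\end{example}

Bergweiler and Langley proved that there is a number $\delta_0\in(0,1/2)$ such that $G$ has infinitely many zeros for every transcendental entire $f$ with $\sigma(f)\le\sigma<\frac12+\delta_0<1$, and they conjectured that the same conclusion holds whenever $\sigma(f)<1$. We take both statements from \cite{GD}. The conjecture is true.

\begin{theorem}\label{thm:main}
If $f$ is a transcendental entire function with $\sigma(f)<1$, then $G=\Delta f/f$ has infinitely many zeros.
\end{theorem}

The method gives a quantitative statement, for which we recall Nevanlinna's functions. Let $g\not\equiv0$ be meromorphic in $\mathbb C$ and let $n(r,g)$ be the number of its poles in $|z|\le r$, counted with multiplicity. Put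
\[
N(r,g)=\int_0^r\frac{n(t,g)-n(0,g)}{t}\,dt+n(0,g)\log r,\qquad
m(r,g)=\frac1{2\pi}\int_0^{2\pi}\log^+|g(re^{i\theta})|\,d\theta ,
\]
and $T(r,g)=m(r,g)+N(r,g)$. Thus $N(r,1/g)$ is an averaged count of the zeros of $g$, the characteristic $T(r,g)$ measures the growth of $g$, and for transcendental $g$ the deficiency $\delta(0,g)=1-\limsup_{r\to\infty}N(r,1/g)/T(r,g)$ measures the shortage of zeros relative to the growth.

\begin{theorem}\label{thm:general}
Let $f$ be a transcendental entire function with
\[
\text{\rm(i) }\ \log M(r,f)=o(r),\qquad\qquad \text{\rm(ii) }\ \liminf_{r\to\infty}\frac{\log\log M(r,f)}{\log r}<1 .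
\]
Let $\eta\in\mathbb C\setminus\{0\}$, $n\ge1$, $\Delta_\eta f(z)=f(z+\eta)-f(z)$ and $G=\Delta_\eta^nf/f$. If $n=1$, then $G$ is transcendental. For any $n$, if $G$ is transcendental, then
\[
\limsup_{r\to\infty}\frac{N(r,1/G)}{T(r,G)}>0,\qquad\text{that is, }\ \delta(0,G)<1 .
\]
In particular $G$ has infinitely many zeros.
\end{theorem}

The limit in (ii) is the \emph{lower order} of $f$. Order less than one implies (i) and (ii), so Theorem~\ref{thm:main} is contained in Theorem~\ref{thm:general}. We prove it first, in Section~\ref{sec:main}, because there the argument is free of two extra difficulties, which Section~\ref{sec:general} then removes.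

\begin{remark}\label{rem:hyp}
For $f(z)=e^{az}$ with $0<|a|<2\pi$ and $n=\eta=1$ the quotient $G=e^a-1$ is a nonzero constant, and $\log M(r,f)=|a|r$. These functions violate both (i) and (ii). They show only that the two conditions together cannot be replaced by the single condition that $f$ has exponential type at most $\varepsilon$, however small $\varepsilon>0$ is. We make no claim about whether (i) is needed when (ii) is kept, or (ii) when (i) is kept.
\end{remark}

\section{The idea in a model case}\label{sec:model}

Suppose that $G=\Delta f/f$ is transcendental and has no zeros. Then $h=1/G$ is a transcendental entire function. Where $|h|$ is large, $f(z+1)/f(z)=1+1/h(z)$ is very close to $1$, so $f$ hardly changes. The part of the plane in which $f$ grows and the part in which $h$ is large are therefore separate, and the two functions have to share the plane. A function that is confined to a narrow region must grow fast, so the two growth rates cannot both be small.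

This configuration does occur at order $1$. For $f(z)=1+e^z$ we have
\[
G(z)=\frac{(e-1)e^z}{1+e^z},\qquad h(z)=\frac{1+e^{-z}}{e-1},
\]
so $G$ is transcendental and has no zeros. For $x=\operatorname{Re}z\ne0$ and $r\to\infty$,
\[
\frac{\log|f(rz)|}{r}\to u(z)=x^+,\qquad \frac{\log|h(rz)|}{r}\to w(z)=(-x)^+ .
\]
Both limits are subharmonic, $u$ is constant on the half-plane $\{w>0\}$, and the product of the maxima of $u$ and $w$ over $|z|\le t$ is $t^2$.

The exponent $2$ cannot be lowered, and for homogeneous functions this is a short computation. Let $v_i(re^{i\theta})=r^{\rho_i}\varphi_i(\theta)$ for $i=1,2$, where $\rho_i>0$, the functions $\varphi_i\ge0$ are continuous, not identically zero, of class $C^2$ on the closure of each arc on which they are positive, and $\varphi_1\varphi_2=0$. Assume that $v_i$ is subharmonic where it is positive. The Laplacian of $r^\rho\varphi(\theta)$ is $r^{\rho-2}(\varphi''+\rho^2\varphi)$, so $-\varphi_i''\le\rho_i^2\varphi_i$ on each component arc $J$ of $\{\varphi_i>0\}$. At the endpoints of $J$ the function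 $\varphi_i$ vanishes. Integration by parts and Wirtinger's inequality (W4 below) give
\[
\int_J\varphi_i'^2=-\int_J\varphi_i\varphi_i''\le\rho_i^2\int_J\varphi_i^2\le\rho_i^2\Big(\frac{|J|}{\pi}\Big)^2\int_J\varphi_i'^2 ,
\]
so $|J|\ge\pi/\rho_i$. An arc of $\varphi_1$ and an arc of $\varphi_2$ are disjoint, hence $\pi/\rho_1+\pi/\rho_2\le2\pi$ and
\[
\rho_1+\rho_2\ge\frac{4}{1/\rho_1+1/\rho_2}\ge2 .
\]
If $f$ has order less than $1$, then so has $h$, and two exponents below $1$ cannot have sum $2$.

The proof turns this picture into a contradiction in four steps. First, $f$ and $h$ need not grow regularly, so we choose scales $r_k$ beyond which the \emph{product} of their growths is at most $t^\lambda$ with $\lambda<2$, and pass to subharmonic limits $u,w$ by compactness (Section~\ref{sec:main}). Second, smallness of $\Delta f/f$ has to be converted into smallness of $f'/f$, that is, of the gradient of $\log|f|$ (Lemma~\ref{lem:diff}). Third, these gradients have to converge to $\nabla u$ (Lemma~\ref{lem:grad}); the outcome is that $\nabla u=0$ almost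 everywhere on $\{w>0\}$. Fourth, the computation above has to be carried out for functions that are neither homogeneous nor smooth, which is done by a monotonicity argument of Alt--Caffarelli--Friedman type (Proposition~\ref{prop:acf}).

\section{Notation and standard facts}\label{sec:tools}

We write $D_r=\{|z|<r\}$ and $D(z,r)$ for open discs and $|E|$ for the area of $E\subset\mathbb C$; an integral over a plane set written without a differential is taken with respect to area. The symbol $\Delta$ is reserved for differences, and the Laplacian is $\nabla^2$. With $\partial=\partial/\partial z=\frac12(\partial_x-i\partial_y)$ we have $|\nabla u|=2|\partial u|$ for real $u$. Throughout, $B(r)=\log M(r,f)$.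

\subsection*{Meromorphic functions}
Let $g,g_1,g_2\not\equiv0$ be meromorphic in $\mathbb C$.
\begin{itemize}
\item[(N1)] $T(r,1/g)=T(r,g)+O(1)$ (Jensen's formula), and $T(r,g_1g_2)\le T(r,g_1)+T(r,g_2)$ for $r\ge1$.
\item[(N2)] $T(r,g)$ is continuous and nondecreasing, and $T(r,g)/\log r\to\infty$ if $g$ is not rational.
\item[(N3)] If $g$ is entire, then $T(r,g)\le\log^+M(r,g)\le3T(2r,g)$, and $\log M(r,g)$ is a convex function of $\log r$ (Hadamard's three-circles theorem).
\item[(N4)] For $r\ge1$ we have $N(r,g)\ge0$, hence $m(r,g)\le T(r,g)$ and $n(r,g)\le\int_r^{er}n(t,g)\,dt/t\le N(er,g)$. For entire $g$ this gives $n(r,1/g)\le T(er,1/g)\le\log^+M(er,g)+O(1)$.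
\end{itemize}

\subsection*{Subharmonic functions}
A function $u\colon\Omega\to[-\infty,\infty)$ on a domain $\Omega$ is subharmonic if it is upper semicontinuous, not identically $-\infty$, and its value at the center of each small circle is at most its mean over that circle. Such a function attains a finite or $-\infty$ maximum on each compact set, and the maximum of two subharmonic functions is subharmonic.
\begin{itemize}
\item[(S1)] $u\in L^1_{\rm loc}$, and $u(z)$ is at most the mean of $u$ over any disc $D(z,\rho)$ with closure in $\Omega$; these means tend to $u(z)$ as $\rho\to0$. So $u\le c$ almost everywhere (a.e.) in an open set implies $u\le c$ everywhere in it, and two subharmonic functions that agree a.e.\ are equal.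
\item[(S2)] The distribution $\nabla^2u$ is a positive measure. If $g\not\equiv0$ is holomorphic, then $\log|g|$ is subharmonic, and the distribution $\partial\log|g|$ is the locally integrable function $g'/(2g)$.
\item[(S3)] A subharmonic function on $\mathbb C$ that is bounded above is constant.
\item[(S4)] If $u$ is subharmonic near $\overline D_R$ and $|z|<R$, then $u(z)\le\frac{R+|z|}{R-|z|}\cdot\frac1{2\pi}\int_0^{2\pi}u^+(Re^{i\theta})\,d\theta$.
\item[(S5)] (\cite[Theorem 4.1.9]{Hor}) Let $u_k$ be subharmonic in a domain $\Omega$ and uniformly bounded above on each compact set. If $u_k$ does not tend to $-\infty$ locally uniformly, then a subsequence converges in $L^1_{\rm loc}$ to a subharmonic function. If $u_k\to u$ in $L^1_{\rm loc}$ with $u$ subharmonic, then $\limsup_k\sup_Ku_k\le\sup_Ku$ for every compact $K\subset\Omega$.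
\end{itemize}
In (S5) it is enough to have the upper bound on a compact set for large $k$, since each single $u_k$ is bounded above there.

\subsection*{Sobolev functions}
$W^{1,p}_{\rm loc}$ is the space of functions in $L^p_{\rm loc}(\mathbb C)$ whose distributional gradient is in $L^p_{\rm loc}$.
\begin{itemize}
\item[(W1)] If $v\in W^{1,1}_{\rm loc}$ is real, then $v^+\in W^{1,1}_{\rm loc}$ and $\nabla v^+=\mathbf 1_{\{v>0\}}\nabla v$ a.e. Since $v=v^+-(-v)^+$, it follows that $\nabla v=0$ a.e.\ on $\{v=0\}$. If $\nabla v=0$ a.e.\ in $\mathbb C$, then $v$ is a.e.\ constant.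
\item[(W2)] $W^{1,2}_{\rm loc}\cap L^\infty_{\rm loc}$ is closed under products, and the product rule holds. It contains the Lipschitz functions.
\item[(W3)] If $v\in W^{1,2}_{\rm loc}$, then $|\nabla v|^2=v_r^2+r^{-2}v_\theta^2$ in polar coordinates, and for a.e.\ $r$ the function $\theta\mapsto v(re^{i\theta})$ agrees a.e.\ with an absolutely continuous function on the circle whose derivative is $v_\theta\in L^2$.
\item[(W4)] (Wirtinger's inequality) If $\varphi$ is absolutely continuous on $[0,\ell]$, $\varphi'\in L^2$ and $\varphi(0)=\varphi(\ell)=0$, then $\int_0^\ell\varphi^2\le(\ell/\pi)^2\int_0^\ell\varphi'^2$.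
\end{itemize}

Convergence in $L^1_{\rm loc}$ gives convergence of gradients only as distributions, which says nothing about their values on a measurable set such as $\{w>0\}$. For subharmonic functions more is true, because the gradient is the convolution of a positive measure with the locally integrable kernel $1/z$, up to a smooth term.

\begin{lemma}\label{lem:grad}
Every subharmonic function on $\mathbb C$ lies in $W^{1,1}_{\rm loc}$. If $u_k,u$ are subharmonic on $\mathbb C$ and $u_k\to u$ in $L^1_{\rm loc}$, then $\partial u_k\to\partial u$ in $L^1_{\rm loc}$.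
\end{lemma}

\begin{proof}
Fix $L>0$ and $\chi\in C_c^\infty(D_{3L})$ with $\chi\ge0$ and $\chi=1$ on $\overline D_{2L}$. Let $K(z)=1/z$. The fundamental solution $\frac1{2\pi}\log|z|$ of the Laplacian has $\partial$-derivative $K/(4\pi)$, so for subharmonic $v$
\[
4\pi\,\partial(\chi v)=K*\nabla^2(\chi v),\qquad
\nabla^2(\chi v)=\chi\nabla^2v+\big[2\operatorname{div}(v\nabla\chi)-v\nabla^2\chi\big].
\]
The bracket is supported in $2L\le|\zeta|\le3L$. Moving the divergence onto the kernel, we obtain in $D_L$
\[
4\pi\,\partial v(z)=(K*\mu_v)(z)+\int v(\zeta)\Phi(z,\zeta),\qquad\mu_v=\chi\nabla^2v,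
\]
where $\Phi(z,\zeta)=-2\nabla\chi(\zeta)\cdot\nabla_\zeta K(z-\zeta)-K(z-\zeta)\nabla^2\chi(\zeta)$ is bounded for $z\in D_L$, because $|z-\zeta|>L$ wherever the derivatives of $\chi$ do not vanish.

Let $K_\delta(z)=\bar z/\max(|z|,\delta)^2$. This kernel is continuous, $|K_\delta|\le1/\delta$, and $|K-K_\delta|\le|z|^{-1}\mathbf 1_{D_\delta}$, so $\|K-K_\delta\|_{L^1}\le2\pi\delta$. For a finite positive measure $\mu$, the function $K_\delta*\mu$ is bounded by $\mu(\mathbb C)/\delta$ and $\|(K-K_\delta)*\mu\|_{L^1}\le2\pi\delta\,\mu(\mathbb C)$. Hence $\partial v\in L^1(D_L)$, which is the first assertion.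

Now let $u_k\to u$. The integrals against $\Phi$ converge uniformly on $D_L$, since their difference is at most $\sup|\Phi|\cdot\|u_k-u\|_{L^1(D_{3L})}$. For smooth $\psi$ we have $\int\psi\,d\mu_{u_k}=\int u_k\nabla^2(\psi\chi)\to\int\psi\,d\mu_u$. With $\psi=1$ this bounds the masses by a constant $C$, and since all $\mu_{u_k}$ are supported in one compact set, the convergence extends to continuous $\psi$. So $K_\delta*\mu_{u_k}\to K_\delta*\mu_u$ pointwise and boundedly, hence in $L^1(D_L)$, and $\limsup_k\|K*\mu_{u_k}-K*\mu_u\|_{L^1(D_L)}\le4\pi\delta C$. Let $\delta\to0$.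
\end{proof}

\section{Differences and derivatives under the condition $B(r)=o(r)$}\label{sec:diff}

Hypothesis (i) is used in the two lemmas of this section and nowhere else. Its role is the one seen in Example~\ref{ex:rolle}: the zeros are sparse on the scale of the step $1$. The first lemma will make $1/G$ grow faster than any power of $r$. It fails for $e^z$ and for $1/\Gamma$.

\begin{lemma}\label{lem:rational}
Let $f$ be transcendental entire with $B(r)=o(r)$. Then $\Delta f/f$ is not a rational function. In particular $\Delta f\not\equiv0$.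
\end{lemma}

\begin{proof}
First, $f$ has infinitely many zeros. Otherwise, since $\sigma(f)\le1$, Hadamard's factorization theorem gives $f=pe^{az+b}$ with a polynomial $p$; then $B(r)\ge|a|r-O(1)$, so $a=0$ and $f$ is a polynomial.

Suppose that $f(z+1)=R(z)f(z)$ with $R$ rational; then $R\not\equiv0$. Let $\mu(z)\ge0$ be the multiplicity of $z$ as a zero of $f$. The difference $\mu(z+1)-\mu(z)$ is the order of $R$ at $z$, which is $0$ outside the finite set $Q$ of zeros and poles of $R$. So on each coset $z_0+\mathbb Z$ the sequence $\mu(z_0+k)$ is constant for large $k$ and constant for large $-k$. If one of the two constants were positive, then $n(r,1/f)\ge r-O(1)$, whereas $n(r,1/f)=o(r)$ by (N4). Hence each coset contains finitely many zeros of $f$. On a coset that misses $Q$ the function $\mu$ is constant, hence $0$. Only finitely many cosets meet $Q$, so $f$ has finitely many zeros, a contradiction.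
\end{proof}

Iterating $\Delta g(\zeta)=\int_0^1g'(\zeta+s)\,ds$ gives
\begin{equation}\label{eq:average}
\Delta^nf(\zeta)=\int_{[0,1]^n}f^{(n)}(\zeta+s_1+\dots+s_n)\,ds_1\cdots ds_n .
\end{equation}
So $\Delta^nf(\zeta)$ is close to $F(\zeta)$, $F=f^{(n)}$, as soon as $F'/F$ is small on the segment $[\zeta,\zeta+n]$. This fails near the zeros of $F$, but it holds off a set whose area is small relative to the disc under consideration.

\begin{lemma}\label{lem:diff}
Let $f$ be transcendental entire with $B(r)=o(r)$, let $n\ge1$, $L\ge1$ and $r_k\to\infty$. There are measurable sets $X_k\subset\overline D_L$ with $|X_k|\to0$ and numbers $\varepsilon_k\to0$ such that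
\[
\big|\Delta^nf(r_kz)-f^{(n)}(r_kz)\big|\le\varepsilon_k\big|f^{(n)}(r_kz)\big|\qquad(z\in\overline D_L\setminus X_k).
\]
Consequently there is a subsequence along which, for a.e.\ $z\in D_L$,
\begin{equation}\label{eq:compare}
|f^{(n)}(r_kz)|\le2\,|\Delta^nf(r_kz)|\qquad\text{for all large }k.
\end{equation}
\end{lemma}

\begin{proof}
Let $F=f^{(n)}\not\equiv0$. Cauchy's estimate gives $\log M(r,F)\le B(r+1)+\log n!=o(r)$, so $T(r,F)=o(r)$ by (N3) and $n(r,1/F)=o(r)$ by (N4). Write $r=r_k$ and $R=4Lr$, and let $z_1,\dots,z_\nu$ be the zeros of $F$ in $D_R$, repeated according to multiplicity; $\nu=o(R)$. Applying $2\partial$ to the Poisson--Jensen formula for $\log|F|$ in $D_R$ gives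
\[
\frac{F'}{F}(\zeta)=\frac1{2\pi}\int_0^{2\pi}\log|F(Re^{i\varphi})|\,\frac{2Re^{i\varphi}}{(Re^{i\varphi}-\zeta)^2}\,d\varphi+\sum_{j=1}^\nu\Big(\frac1{\zeta-z_j}+\frac{\bar z_j}{R^2-\bar z_j\zeta}\Big).
\]
Let $|\zeta|\le R/2$. The kernel has modulus at most $2R/(R/2)^2=8/R$, the mean of $\big|\log|F|\big|$ over the circle is $m(R,F)+m(R,1/F)\le2T(R,F)+O(1)$ by (N1) and (N4), and $|\bar z_j/(R^2-\bar z_j\zeta)|\le R/(R^2/2)=2/R$. Therefore
\[
\Big|\frac{F'}F(\zeta)\Big|\le\kappa_k+S(\zeta),\qquad S(\zeta)=\sum_{j=1}^\nu\frac1{|\zeta-z_j|},\qquad \kappa_k=\frac{16T(R,F)+O(1)}R+\frac{2\nu}R\to0 .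
\]
Since $D_R\subset D(z_j,2R)$, we have $\int_{D_R}|\zeta-z_j|^{-1}\le4\pi R$, so $\int_{D_R}S\le4\pi R\nu$. Put $\tau_k=(\nu/R)^{1/2}\to0$, and let $Y$ be the set of $\zeta\in\overline D_{Lr}$ that lie within distance $2n$ of some $z_j$ or satisfy $S(\zeta)>\tau_k$. If $\nu=0$, then $Y$ is empty. Otherwise Chebyshev's inequality gives
\[
|Y|\le4\pi n^2\nu+\frac{4\pi R\nu}{\tau_k}=4\pi n^2\nu+4\pi R^2\tau_k=o(r^2).
\]
Put $X_k=r^{-1}Y$; then $|X_k|\to0$.

Let $r\ge n$, $\zeta\in\overline D_{Lr}\setminus Y$ and $0\le s\le n$. Then $|\zeta+s|\le2Lr=R/2$ and $|\zeta+s-z_j|\ge|\zeta-z_j|-n\ge\frac12|\zeta-z_j|>0$. So $F(\zeta+s)\neq0$, $S(\zeta+s)\le2S(\zeta)\le2\tau_k$, and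
\[
\Big|\frac{F(\zeta+s)}{F(\zeta)}-1\Big|=\Big|\exp\Big(\int_0^s\frac{F'}F(\zeta+t)\,dt\Big)-1\Big|\le\varepsilon_k:=e^{n(\kappa_k+2\tau_k)}-1\to0 .
\]
Averaging as in \eqref{eq:average} gives the first assertion; for the finitely many remaining $k$ take $X_k=\overline D_L$. For the second, choose a subsequence with $\sum|X_k|<\infty$. Then a.e.\ $z$ lies in only finitely many $X_k$, and \eqref{eq:compare} holds once $z\notin X_k$ and $\varepsilon_k\le\frac12$.
\end{proof}

\section{Two subharmonic functions that share the plane}\label{sec:acf}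

\begin{proposition}\label{prop:acf}
Let $u,w$ be subharmonic on $\mathbb C$, with $u$ nonconstant and $w(z_0)>0$ for some $z_0$. Suppose that $\nabla u=0$ a.e.\ on $\{w>0\}$. Put $a(t)=\max_{|z|\le t}w^+(z)$ and $b(t)=\max_{|z|\le t}u^+(z)$. Then
\[
\liminf_{t\to\infty}\frac{a(t)b(t)}{t^2}>0 .
\]
\end{proposition}

The pair $u=x^+$, $w=(-x)^+$ of Section~\ref{sec:model} shows that the exponent $2$ is sharp. The pairs $u\equiv1$, $w\equiv1$ and $u=\log^+|z|$, $w\equiv0$ show that neither nondegeneracy assumption can be dropped.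

In the homogeneous model we multiplied the inequality $\nabla^2v\ge0$ by $v$ and integrated by parts. The following class is the one in which this is legitimate. Call $v$ \emph{admissible} if $0\le v\in W^{1,2}_{\rm loc}\cap L^\infty_{\rm loc}$ and
\begin{equation}\label{eq:weak}
\int\nabla v\cdot\nabla\varphi\le0\qquad\text{for all }0\le\varphi\in C_c^\infty(\mathbb C).
\end{equation}
Mollification preserves nonnegativity and converges in $W^{1,2}$, so \eqref{eq:weak} then holds for all $0\le\varphi\in W^{1,2}$ with compact support. The quantity that replaces $r^{2\rho}$ is the energy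
\[
I_v(r)=\int_{D_r}|\nabla v|^2 ,
\]
which is nondecreasing and locally absolutely continuous, with $I_v'(r)=r\int_0^{2\pi}|\nabla v|^2\,d\theta$ for a.e.\ $r$.

\begin{lemma}\label{lem:admissible}
\begin{itemize}
\item[(a)] If $v$ is admissible and $v\le H$ a.e.\ in $D_{2r}$, then $I_v(r)\le12\pi H^2$.
\item[(b)] If $v$ is admissible, then $I_v(r)\le r\int_0^{2\pi}v\,v_r\,d\theta$ for a.e.\ $r>0$.
\item[(c)] Every nonnegative subharmonic function on $\mathbb C$ is admissible.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $\xi=1$ on $D_r$, $\xi=0$ outside $D_{2r}$, and $\xi$ linear in $|z|$ between, so that $|\nabla\xi|=1/r$ on an annulus of area $3\pi r^2$. By (W2), $\varphi=v\xi^2$ is allowed in \eqref{eq:weak}, and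
\[
\int\xi^2|\nabla v|^2\le-2\int\xi v\,\nabla v\cdot\nabla\xi\le2\Big(\int\xi^2|\nabla v|^2\Big)^{1/2}\Big(\int v^2|\nabla\xi|^2\Big)^{1/2}.
\]
Hence $I_v(r)\le4\int v^2|\nabla\xi|^2\le12\pi H^2$.

(b) Let $\xi=1$ on $D_r$, $\xi=0$ outside $D_{r+\delta}$, and $\xi$ linear in $|z|$ between. With $\varphi=v\xi$,
\[
I_v(r)\le\int\xi|\nabla v|^2\le-\int v\,\nabla v\cdot\nabla\xi=\frac1\delta\int_r^{r+\delta}\Big(\rho\int_0^{2\pi}v\,v_\rho\,d\theta\Big)d\rho .
\]
The inner expression is a locally integrable function of $\rho$; let $\delta\to0$ at its Lebesgue points.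

(c) Let $v\ge0$ be subharmonic; it is locally bounded. Its mollifications $v_\varepsilon$, $0<\varepsilon<1$, are smooth and nonnegative with $\nabla^2v_\varepsilon\ge0$, so they are admissible by Green's formula, and $v_\varepsilon\le\max_{\overline D_{2r+1}}v$ on $D_{2r}$. By (a) the gradients $\nabla v_\varepsilon$ are bounded in $L^2(D_r)$. Since $v_\varepsilon\to v$ in $L^1_{\rm loc}$, a weak $L^2$ limit of these gradients is $\nabla v$, so $v\in W^{1,2}_{\rm loc}$. Finally $\int\nabla v\cdot\nabla\varphi=-\int\varphi\,d(\nabla^2v)\le0$ by (S2).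
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:acf}]
\emph{Step 1: two admissible functions with product zero.} The hypothesis does not say that $u^+$ and $w^+$ have disjoint supports. The set $\{w>0\}$ need not be connected or even open, and $u$ may take different, arbitrarily large values on different parts of it. We therefore fix a level $c$, keep $u$ above that level, and discard the part of $w^+$ that lives where $u\ge c$. The cutoff is a function of $u$, so its gradient vanishes where $w>0$, and this is why the truncated function remains admissible.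

Let $W=w^+$. By (S1) and $w(z_0)>0$, the set $\{w>0\}$ has positive area. It is the union of the sets $\{w>0,\ u\le c-1\}$, $c=1,2,\dots$, so for some $c\ge1$ the set $E_1=\{w>0,\ u\le c-1\}$ has positive area. Put
\[
U=(u-c)^+,\qquad g=1-(u-c+1)^++(u-c)^+,\qquad v=Wg .
\]
Then $g=1$ where $u\le c-1$, $g=c-u$ where $c-1\le u\le c$, and $g=0$ where $u\ge c$. So $0\le g\le1$, $vU=0$, $0\le v\le w^+$ and $0\le U\le u^+$. The functions $W$, $U$ and $(u-c+1)^+$ are nonnegative and subharmonic, hence admissible, and so $g$ and $v$ lie in $W^{1,2}_{\rm loc}\cap L^\infty_{\rm loc}$. By Lemma~\ref{lem:grad} and (W1), $\nabla g=-\mathbf 1_{\{c-1<u\le c\}}\nabla u$, which vanishes a.e.\ on $\{W>0\}$ by hypothesis, and $\nabla W=0$ a.e.\ on $\{W=0\}$. Therefore $W\nabla g=0$ and $\nabla W\cdot\nabla g=0$ a.e., and $\nabla v=g\nabla W$. For $0\le\varphi\in C_c^\infty$,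
\[
\int\nabla v\cdot\nabla\varphi=\int\nabla W\cdot g\nabla\varphi=\int\nabla W\cdot\nabla(g\varphi)-\int\varphi\,\nabla W\cdot\nabla g=\int\nabla W\cdot\nabla(g\varphi)\le0 ,
\]
because $g\varphi$ is an allowed test function for $W$. So $v$ is admissible.

By (S3) the nonconstant function $u$ exceeds $c$ somewhere, so $E_2=\{u>c\}$ has positive area by (S1). On $E_1$ we have $v=W>0=U$, and on $E_2$ we have $v=0<U$. Neither $v$ nor $U$ is a.e.\ constant, so by (W1) there is $r_*$ with $I_v(r_*)>0$ and $I_U(r_*)>0$.

\emph{Step 2: the product of the energies grows at least like $r^4$.} For a.e.\ $r\ge r_*$, the statements of (W3) and Lemma~\ref{lem:admissible}(b) hold for both $v$ and $U$. Fix such an $r$ and use the continuous representatives on the circle $|z|=r$. They are nonnegative, and their product vanishes a.e.\ on the circle, hence identically. So $S_v=\{\theta:v(re^{i\theta})>0\}$ and $S_U=\{\theta:U(re^{i\theta})>0\}$ are disjoint open subsets of the circle; let $\alpha,\alpha'$ be their measures, $\alpha+\alpha'\le2\pi$. If $S_v$ were empty,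 Lemma~\ref{lem:admissible}(b) would give $I_v(r)\le0$; so $S_v\neq\emptyset$, and $S_U\ne\emptyset$ for the same reason. Hence $\alpha,\alpha'>0$, and neither set is the whole circle. Each component of $S_v$ is an arc of length at most $\alpha$ at whose endpoints $v$ vanishes. Summing (W4) over the components gives $\int v^2d\theta\le(\alpha/\pi)^2\int v_\theta^2\,d\theta$. By Lemma~\ref{lem:admissible}(b), the Cauchy--Schwarz inequality and $XY\le\frac12(X^2+Y^2)$,
\[
I_v(r)\le\frac{r^2\alpha}{\pi}\Big(\int\frac{v_\theta^2}{r^2}\,d\theta\Big)^{1/2}\Big(\int v_r^2\,d\theta\Big)^{1/2}\le\frac{r^2\alpha}{2\pi}\int|\nabla v|^2\,d\theta=\frac{r\alpha}{2\pi}\,I_v'(r).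
\]
The same computation gives $I_U(r)\le\frac{r\alpha'}{2\pi}I_U'(r)$. The angles depend on $r$, and neither inequality alone is strong enough, but in the product the dependence disappears:
\[
\frac{d}{dr}\log(I_vI_U)\ge\frac{2\pi}r\Big(\frac1\alpha+\frac1{\alpha'}\Big)\ge\frac{2\pi}{r}\cdot\frac4{\alpha+\alpha'}\ge\frac4r\qquad\text{for a.e.\ }r\ge r_* .
\]
Since $\log(I_vI_U)$ is locally absolutely continuous on $[r_*,\infty)$, we get $I_v(r)I_U(r)\ge c_0r^4$ for $r\ge r_*$, with $c_0=I_v(r_*)I_U(r_*)r_*^{-4}>0$.

\emph{Step 3: conclusion.} By Lemma~\ref{lem:admissible}(a), $I_v(r)\le12\pi a(2r)^2$ and $I_U(r)\le12\pi b(2r)^2$. Hence $a(2r)b(2r)\ge\sqrt{c_0}\,r^2/(12\pi)$ for $r\ge r_*$.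
\end{proof}

\section{Rescaling, and the proof of Theorem~\ref{thm:main}}\label{sec:main}

Let $f$ be transcendental entire. Proposition~\ref{prop:acf} needs a nonconstant $u$, and the obvious normalization $\log|f(rz)|/B(r)$ does not guarantee one: if $B(tr)/B(r)\to1$ for every $t$, then any limit is at most $1$ in the whole plane and is constant by (S3). We therefore measure the growth of $f$ by the increment
\[
\beta(r)=B(er)-B(r).
\]
It is continuous; it is positive by the maximum principle and nondecreasing because $B$ is convex in $\log r$. It tends to infinity, since $\beta\le C$ would give $B(e^j)\le B(1)+Cj$, contrary to $B(r)/\log r\to\infty$. For $t\ge1$ and $q=\lceil\log t\rceil$ we have $t\le e^q$, $e^{q-1}\le t$ and $q\le1+\log t$, so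
\begin{equation}\label{eq:incr}
B(tr)-B(r)\le\sum_{j=0}^{q-1}\beta(e^jr)\le(1+\log t)\,\beta(tr).
\end{equation}

The growth of $1/G$ will be measured by a second function $A$. We need one sequence of scales that serves both $A$ and $\beta$, and Proposition~\ref{prop:acf} involves only the product of the two growths, so we choose the scales for the product $A\beta$. This is the only place where hypothesis (ii) is used.

\begin{lemma}\label{lem:scales}
Let $f$ satisfy {\rm(ii)}, and let $A$ be continuous, positive and nondecreasing on some $[r_0,\infty)$, $r_0>0$, with $A(r)=O(B(3r))$. Then there are $\lambda\in(0,2)$, $r_k\to\infty$ and $L_k\to\infty$ such that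
\begin{equation}\label{eq:scales}
A(tr_k)\beta(tr_k)\le t^\lambda A(r_k)\beta(r_k)\qquad(1\le t\le L_k).
\end{equation}
For the same $t$ also $A(tr_k)\le t^\lambda A(r_k)$ and $\beta(tr_k)\le t^\lambda\beta(r_k)$.
\end{lemma}

\begin{proof}
By (ii) there is $\gamma\in(0,1)$ with $B(3r)\le(3r)^\gamma$ for arbitrarily large $r$. Fix $\lambda\in(2\gamma,2)$ and put $\phi(r)=A(r)\beta(r)r^{-\lambda}$. For large $r$ we have $B(r)>0$, so $\beta(r)\le B(3r)$ and $\phi(r)\le CB(3r)^2r^{-\lambda}$. Hence $\liminf_{r\to\infty}\phi(r)=0$. For each integer $k\ge r_0$ choose $R_k>k$ with $\phi(R_k)\le\phi(k)/k$, let $r_k$ be a point where the continuous function $\phi$ attains its maximum on $[k,R_k]$, and put $L_k=R_k/r_k$. Then $\phi(tr_k)\le\phi(r_k)$ for $1\le t\le L_k$, which is \eqref{eq:scales}. By monotonicity of $A\beta$,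
\[
\phi(k)\le\phi(r_k)\le A(R_k)\beta(R_k)r_k^{-\lambda}=L_k^\lambda\phi(R_k)\le L_k^\lambda\phi(k)/k ,
\]
so $L_k^\lambda\ge k$. The last assertion follows from \eqref{eq:scales} on using $\beta(tr_k)\ge\beta(r_k)$ or $A(tr_k)\ge A(r_k)$.
\end{proof}

The separate bounds give compactness, but $\lambda$ may exceed $1$, so only the joint bound \eqref{eq:scales} can contradict Proposition~\ref{prop:acf}.

\begin{proposition}\label{prop:limit}
In the situation of Lemma~\ref{lem:scales} put
\[
u_k(z)=\frac{\log|f(r_kz)|-B(r_k)}{\beta(r_k)} .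
\]
\begin{itemize}
\item[(a)] Every subsequence of $(u_k)$ has a subsequence that converges in $L^1_{\rm loc}(\mathbb C)$ to a nonconstant subharmonic function $u$.
\item[(b)] Let $u_k\to u$ along a sequence of indices. Let $w$ be subharmonic on $\mathbb C$ and positive at some point, and suppose that, along the same indices and for a constant $C$,
\begin{equation}\label{eq:wbound}
\max_{|z|\le t}w^+(z)\le C\liminf_k\frac{A(sr_k)}{A(r_k)},\qquad s=2(t+1),\quad t\ge1 .
\end{equation}
Then $\nabla u\ne0$ on a subset of $\{w>0\}$ of positive area.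
\end{itemize}
\end{proposition}

\begin{proof}
(a) The $u_k$ are subharmonic. By \eqref{eq:incr} and Lemma~\ref{lem:scales}, for $s\ge1$ and all $k$ with $L_k\ge s$,
\begin{equation}\label{eq:ubound}
\max_{|z|\le s}u_k=\frac{B(sr_k)-B(r_k)}{\beta(r_k)}\le(1+\log s)\frac{\beta(sr_k)}{\beta(r_k)}\le(1+\log s)s^\lambda ,
\end{equation}
while $\max_{|z|\le1}u_k=0$ and $\max_{|z|\le e}u_k=1$. So (S5) provides convergent subsequences. Any limit $u$ satisfies $\max_{|z|\le e}u\ge1$ by (S5), and $u\le0$ a.e.\ in $D_1$, hence everywhere in $D_1$ by (S1). Thus $u$ is nonconstant.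

(b) Let $a,b$ be as in Proposition~\ref{prop:acf}, let $t\ge1$ and $s=2(t+1)$. For $|z|\le t$, the value $u(z)$ is at most the mean of $u$ over $D(z,1)\subset D_s$, which is the limit of the means of $u_k$. So \eqref{eq:ubound} gives $b(t)\le(1+\log s)\liminf_k\beta(sr_k)/\beta(r_k)$. For bounded nonnegative sequences the product of the lower limits is at most the lower limit of the product, so \eqref{eq:wbound} and \eqref{eq:scales} give
\[
a(t)b(t)\le C(1+\log s)\liminf_k\frac{A(sr_k)\beta(sr_k)}{A(r_k)\beta(r_k)}\le C(1+\log s)s^\lambda=o(t^2),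
\]
because $\lambda<2$. If $\nabla u$ vanished a.e.\ on $\{w>0\}$, this would contradict Proposition~\ref{prop:acf}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Since $\sigma(f)<1$, conditions (i) and (ii) hold. Suppose that $G$ has finitely many zeros. By Lemma~\ref{lem:rational}, $G$ is not rational. Let $P$ be the monic polynomial with the same zeros as $G$, with multiplicity. Then
\[
h=\frac PG=\frac{Pf}{\Delta f}
\]
is a transcendental entire function. Let $A(r)=\log M(r,h)$. It is continuous, nondecreasing and positive for large $r$, and $A(r)/\log r\to\infty$. Since $M(r,\Delta f)\le2M(r+1,f)$, facts (N1) and (N3) give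
\[
T(r,h)\le T(r,P)+T(r,f)+T(r,\Delta f)+O(1)\le2B(r+1)+O(\log r),
\]
so $A(r)\le3T(2r,h)\le6B(2r+1)+O(\log r)=O(B(3r))$. Take $\lambda,r_k,L_k$ from Lemma~\ref{lem:scales} and a subsequence with $u_k\to u$ from Proposition~\ref{prop:limit}(a).

\emph{The limit $w$.} The functions $w_k(z)=\log|h(r_kz)|/A(r_k)$ are subharmonic, $\max_{|z|\le1}w_k=1$, and $\max_{|z|\le s}w_k=A(sr_k)/A(r_k)\le s^\lambda$ when $1\le s\le L_k$. By (S5), along a further subsequence $w_k\to w$ in $L^1_{\rm loc}$, with $w$ subharmonic and $\max_{|z|\le1}w\ge1$. For $|z|\le t$, the value $w(z)$ is at most the limit of the means of $w_k$ over $D(z,1)\subset D_s$, $s=2(t+1)$, so \eqref{eq:wbound} holds with $C=1$.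

\emph{The gradient of $u$ on $\{w>0\}$.} Fix $L\ge1$. By Lemma~\ref{lem:grad}, $\partial u_k\to\partial u$ in $L^1(D_L)$. Pass to a further subsequence, which does not change $u$ and $w$, such that for a.e.\ $z\in D_L$ we have $w_k(z)\to w(z)$, $\partial u_k(z)\to\partial u(z)$, inequality \eqref{eq:compare} with $n=1$, and $f(r_kz)\ne0$ for all $k$ (the last condition excludes a countable set). Let $z$ be such a point with $w(z)>0$. For large $k$ we have $w_k(z)\ge w(z)/2$, that is, $|h(r_kz)|\ge e^{w(z)A(r_k)/2}$, and by (S2)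
\[
|\partial u_k(z)|=\frac{r_k}{2\beta(r_k)}\Big|\frac{f'}f(r_kz)\Big|\le\frac{r_k}{\beta(r_k)}\,|G(r_kz)|=\frac{r_k}{\beta(r_k)}\frac{|P(r_kz)|}{|h(r_kz)|}=O\big(r_k^{1+\deg P}\big)e^{-w(z)A(r_k)/2}.
\]
The right side tends to $0$ because $A(r_k)/\log r_k\to\infty$; this is where the transcendence of $h$ is needed. Hence $\partial u(z)=0$. Since $L$ is arbitrary, $\nabla u=0$ a.e.\ on $\{w>0\}$, which contradicts Proposition~\ref{prop:limit}(b).
\end{proof}

\section{Few zeros and higher differences: proof of Theorem~\ref{thm:general}}\label{sec:general}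

Replacing $f(z)$ by $f(\eta z)$ replaces $G(z)$ by $G(\eta z)$ and $M(r,f)$ by $M(|\eta|r,f)$, and it changes $N(r,1/G)$ and $T(r,G)$ into $N(|\eta|r,1/G)+O(1)$ and $T(|\eta|r,G)+O(1)$. So hypotheses and conclusions are preserved, and we take $\eta=1$. For $n=1$ the function $G$ is transcendental by Lemma~\ref{lem:rational}.

Let $G=\Delta^nf/f$ be transcendental, put $h=1/G$ and $A(r)=T(r,h)$, and suppose that the upper limit in the theorem is $0$. By (N1) this means
\begin{equation}\label{eq:fewpoles}
N(r,h)=o(A(r)).
\end{equation}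
By (N2), $A$ is continuous, nondecreasing, and $A(r)/\log r\to\infty$. Since $M(r,\Delta^nf)\le2^nM(r+n,f)$, we have $A(r)\le T(r,f)+T(r,\Delta^nf)+O(1)\le2B(r+n)+O(1)=O(B(3r))$. Take $\lambda,r_k,L_k$ from Lemma~\ref{lem:scales} and a subsequence with $u_k\to u$ from Proposition~\ref{prop:limit}(a). Two things are new: $h$ may have infinitely many poles, so $\log|h|$ is not subharmonic, and for $n\ge2$ Lemma~\ref{lem:diff} controls $f^{(n)}/f$ instead of $f'/f$.

\subsection*{Removing the poles}
Let $w_k(z)=\log|h(r_kz)|/A(r_k)$. By \eqref{eq:fewpoles} the poles are negligible on the scale $A(r_k)$, so we cancel them with a polynomial factor whose contribution disappears in the limit. Fix a real number $L\ge2$, and let $p$ run through the $\nu$ poles of $h$ in $|\zeta|\le2Lr_k$, repeated according to multiplicity. By (N4), \eqref{eq:fewpoles} and Lemma~\ref{lem:scales},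
\[
\nu\le N(2eLr_k,h)=o\big(A(2eLr_k)\big)=o\big(A(r_k)\big).
\]
Put
\[
q_k(\zeta)=\prod_p\frac{\zeta-p}{4Lr_k},\qquad h_k=hq_k,\qquad\tilde w_k(z)=\frac{\log|h_k(r_kz)|}{A(r_k)} .
\]
In $|\zeta|\le2Lr_k$ the function $h_k$ is holomorphic and each factor of $q_k$ has modulus at most $1$; so $\tilde w_k$ is subharmonic in $D_{2L}$. We need three estimates.

First, for $|p|\le2Lr_k$ we have $D_{2L}\subset D(p/r_k,4L)$, so
\[
\int_{D_{2L}}\log\frac{4L}{|z-p/r_k|}\le\int_{D_{4L}}\log\frac{4L}{|y|}=8\pi L^2,\qquad\text{hence}\qquad\|\tilde w_k-w_k\|_{L^1(D_{2L})}\le\frac{8\pi L^2\nu}{A(r_k)}\to0 .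
\]
Second, (S4) with radius $\frac32L$ has kernel bound $(\frac32L+L)/(\frac32L-L)=5$ on $\overline D_L$, and $m(r,h_k)\le m(r,h)\le A(r)$ for $1\le r\le2Lr_k$. So for large $k$
\begin{equation}\label{eq:wtilde}
\max_{|z|\le L}\tilde w_k\le\frac{5\,m(\frac32Lr_k,h_k)}{A(r_k)}\le\frac{5A(\frac32Lr_k)}{A(r_k)}\le5\big(\tfrac32L\big)^\lambda .
\end{equation}
Third, the mean of $\log|\zeta-p|$ over $|\zeta|=r$ is $\log\max(r,|p|)$, so
\[
m(r_k,1/q_k)=\sum_p\log\frac{4Lr_k}{\max(r_k,|p|)}\le\nu\log(4L)=o(A(r_k)),
\]
while $m(r_k,h)=A(r_k)-N(r_k,h)=(1-o(1))A(r_k)$. From $m(r_k,h)\le m(r_k,h_k)+m(r_k,1/q_k)$ we get $m(r_k,h_k)\ge(1-o(1))A(r_k)$, and therefore $\max_{|z|=1}\tilde w_k\ge1-o(1)$.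

By the second and third estimates and (S5), every subsequence of $(\tilde w_k)$ has a subsequence that converges in $L^1_{\rm loc}(D_L)$ to a subharmonic function with maximum at least $1$ on $\overline D_1$, and by the first estimate $w_k$ has the same limit. A diagonal choice over $L=2,3,\dots$ gives a subsequence along which $w_k$ converges in $L^1_{\rm loc}(D_L)$ for every integer $L\ge2$. The limits agree a.e.\ on common discs, hence everywhere by (S1), and define a subharmonic function $w$ on $\mathbb C$ with $w_k\to w$ in $L^1_{\rm loc}(\mathbb C)$ and $\max_{|z|\le1}w\ge1$. Given $t\ge1$, use the construction with $L=t+1$. Then $\tilde w_k\to w$ in $L^1(D_L)$, so for $|z|\le t$ the value $w(z)$ is at most the limit of the means of $\tilde w_k$ over $D(z,1)\subset D_L$. Since $\frac32L\le s=2(t+1)$, inequality \eqref{eq:wtilde} gives \eqref{eq:wbound} with $C=5$.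

\subsection*{Limits of the derivatives}
Let $f_k(z)=f(r_kz)$. We have the factorization
\begin{equation}\label{eq:telescope}
\frac{f_k^{(n)}}{f_k}=\prod_{j=0}^{n-1}\frac{f_k^{(j+1)}}{f_k^{(j)}} .
\end{equation}
The left side will be small where $w>0$, and we want to conclude that the first factor is small; a priori a later factor could be responsible. Each factor is a logarithmic derivative, so we rescale all of the functions $\log|f_k^{(j)}|$ with the normalization of $u_k$:
\[
u_k^{[j]}=\frac{\log|f_k^{(j)}|-B(r_k)}{\beta(r_k)},\qquad \partial u_k^{[j]}=\frac1{2\beta(r_k)}\frac{f_k^{(j+1)}}{f_k^{(j)}}\qquad(0\le j\le n-1),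
\]
so that $u_k^{[0]}=u_k$. Let $1\le j\le n-1$. Cauchy's estimate on discs of radius $1$ gives $|f_k^{(j)}|\le j!\,M((t+1)r_k,f)$ on $\overline D_t$, so $\max_{|z|\le t}u_k^{[j]}\le\max_{|z|\le t+1}u_k+\log(j!)/\beta(r_k)$, which is bounded by \eqref{eq:ubound}. For a lower bound, use Taylor's formula
\[
f_k(z)=\sum_{i<j}\frac{f^{(i)}(0)\,r_k^i}{i!}z^i+\frac{z^j}{(j-1)!}\int_0^1(1-s)^{j-1}f_k^{(j)}(sz)\,ds
\]
on $|z|\le e$; it gives $M(er_k,f)\le O(r_k^{n})+e^j\max_{|z|\le e}|f_k^{(j)}|$. Since $f$ is transcendental, $M(er_k,f)/r_k^n\to\infty$, so $\max_{|z|\le e}\log|f_k^{(j)}|\ge B(er_k)-O(1)$ and $\max_{|z|\le e}u_k^{[j]}\ge1-O(1)/\beta(r_k)=1-o(1)$. By (S5), along a further subsequence $u_k^{[j]}\to u^{[j]}$ in $L^1_{\rm loc}$ for all $j\le n-1$, with $u^{[j]}$ subharmonic and $u^{[0]}=u$. By Lemma~\ref{lem:grad}, also $\partial u_k^{[j]}\to\partial u^{[j]}$ in $L^1_{\rm loc}$.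

\subsection*{The gradient of $u$ on $\{w>0\}$}
Fix $L\ge1$. After passing to a further subsequence, a.e.\ $z\in D_L$ has all of the following properties.
\begin{itemize}
\item[(1)] $w_k(z)\to w(z)$, and $u_k^{[j]}(z)\to u^{[j]}(z)\in\mathbb R$ and $\partial u_k^{[j]}(z)\to\partial u^{[j]}(z)$ for $0\le j\le n-1$.
\item[(2)] Inequality \eqref{eq:compare} holds.
\item[(3)] $f_k^{(j)}(z)\ne0$ for $0\le j\le n$ and $h(r_kz)\ne0,\infty$, for all $k$; this excludes a countable set.
\item[(4)] For $0\le j\le n-2$: if $u^{[j+1]}(z)=u^{[j]}(z)$, then $\partial u^{[j+1]}(z)=\partial u^{[j]}(z)$. This is (W1) for $u^{[j+1]}-u^{[j]}\in W^{1,1}_{\rm loc}$.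
\end{itemize}
Let $z$ be such a point with $w(z)>0$, and suppose that $d=\partial u(z)\neq0$. We show by induction that $\partial u^{[j]}(z)=d$ for $0\le j\le n-1$. If this holds for some $j$, then by (1)
\begin{equation}\label{eq:ratio}
\Big|\frac{f_k^{(j+1)}(z)}{f_k^{(j)}(z)}\Big|=2\beta(r_k)\,\big|\partial u_k^{[j]}(z)\big|=(1+o(1))\,2\beta(r_k)|d| .
\end{equation}
A factor of size $\beta(r_k)$ is invisible after taking logarithms and dividing by $\beta(r_k)$: for $j\le n-2$,
\[
u_k^{[j+1]}(z)-u_k^{[j]}(z)=\frac{\log\beta(r_k)+O(1)}{\beta(r_k)}\to0 .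
\]
So $u^{[j+1]}(z)=u^{[j]}(z)$ by (1), and $\partial u^{[j+1]}(z)=d$ by (4). This completes the induction, and \eqref{eq:ratio} holds for all $j\le n-1$. By \eqref{eq:telescope}, $|f_k^{(n)}(z)/f_k(z)|=(1+o(1))(2\beta(r_k)|d|)^n\to\infty$. On the other hand, by (2) and $w_k(z)\ge w(z)/2$, for large $k$
\[
\Big|\frac{f_k^{(n)}(z)}{f_k(z)}\Big|=r_k^n\Big|\frac{f^{(n)}}f(r_kz)\Big|\le2r_k^n|G(r_kz)|=\frac{2r_k^n}{|h(r_kz)|}\le2r_k^ne^{-w(z)A(r_k)/2}\to0,
\]
because $A(r_k)/\log r_k\to\infty$. This contradiction shows that $\partial u(z)=0$. Since $L$ is arbitrary, $\nabla u=0$ a.e.\ on $\{w>0\}$, contrary to Proposition~\ref{prop:limit}(b).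

Hence \eqref{eq:fewpoles} is false, that is, $\limsup_{r\to\infty}N(r,1/G)/T(r,G)>0$. If $G$ had finitely many zeros, then $N(r,1/G)=O(\log r)=o(T(r,G))$ by (N2). So $G$ has infinitely many zeros, and Theorem~\ref{thm:general} is proved. \qed

\begin{thebibliography}{9}

\bibitem{GD}
\emph{Growth and difference properties of meromorphic solutions on difference equations},
\texttt{https://projecteuclid.org/\allowbreak download/\allowbreak imagefirstpage\_1/\allowbreak euclid.twjm/\allowbreak 1499133716}.

\bibitem{Hor}
H\"ormander, \emph{The Analysis of Linear Partial Differential Operators I}.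

\end{thebibliography}
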